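
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture (W)}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{A kernel-free acyclic digraph containing no\\ finite-to-one image of a subdivided Yablo digraph}

\begin{abstract}
A kernel of a digraph is an independent set $K$ such that every vertex outside $K$ has an out-neighbor in $K$. Odd directed cycles have no kernel, and neither does the Yablo digraph $\mathbb Y$ on $\mathbb N$ with edges $n\to m$ for $n<m$. It was conjectured that a digraph has a kernel if it contains no odd cycle and no $\mathcal I_f[\mathbb Y]$, that is, no image of a subdivision of $\mathbb Y$ under a finite-to-one homomorphism that maps out-neighborhoods onto out-neighborhoods. We disprove this: using the axiom of choice, we construct an acyclic digraph with $2^{\aleph_0}$ vertices that has no kernel and receives no finite-to-one homomorphism from any subdivision of $\mathbb Y$. In this digraph every vertex can be separated by a finite set from a tail of any given ray. We also show that an acyclic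 digraph does have a kernel if, for every vertex, a single such finite set serves all rays.
\end{abstract}

\section{The question and the results}

\subsection{Kernels and two obstructions}

Digraphs may be infinite. A loop is a directed cycle of length $1$, and an \emph{odd cycle} is a directed cycle of odd length. A digraph \emph{contains} $H$ if $H$ is a subgraph of it. We write $N^+(u)$ for the set of out-neighbors of $u$. A \emph{walk} is a finite or infinite sequence $x_0x_1\dots$ with $x_i\to x_{i+1}$ for all $i$; a \emph{path} is a finite walk with distinct vertices; a \emph{ray} is a one-way infinite walk with distinct vertices. If there are no directed cycles, every walk is a path or a ray. A path from $u$ to a ray $R$ is a path from $u$ to some vertex of $R$.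

A \emph{kernel} of $G=(V,E)$ is a set $K\subseteq V$ that is independent (no edge $u\to v$ with $u,v\in K$, where $u=v$ is allowed) and absorbing (every $v\in V\setminus K$ has an edge to some $k\in K$). Equivalently, for every vertex $u$,
\begin{equation}\label{eq:kernel}
u\in K\iff N^+(u)\cap K=\emptyset .
\end{equation}
Thus, if each vertex asserts ``all my out-neighbors are false,'' a kernel is the set of true vertices in a consistent assignment of truth values.

On a directed cycle, \eqref{eq:kernel} says that membership in $K$ alternates, so odd cycles have no kernel. The \emph{Yablo digraph} $\mathbb Y$, with vertex set $\mathbb N=\{0,1,2,\dots\}$ and edges $n\to m$ for $n<m$, is an acyclic digraph without a kernel: an independent set has at most one element, the empty set does not absorb, and $\{k\}$ does not absorb $k+1$.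

A \emph{subdivision} $S$ of $\mathbb Y$ arises by replacing each edge $m\to n$ by a directed path $P_{m,n}$ from $m$ to $n$ of finite length $\ell(m,n)\ge1$, where distinct paths share no internal vertices and no internal vertex is a vertex of $\mathbb Y$.

\begin{definition}
A digraph $G$ is an $\mathcal I_f[\mathbb Y]$ if there are a subdivision $S$ of $\mathbb Y$ and a map $h:V(S)\to V(G)$ such that
\begin{itemize}
\item[(i)] $h$ is a homomorphism (edges $x\to y$ of $S$ go to edges $h(x)\to h(y)$ of $G$) and is surjective on vertices;
\item[(ii)] for every vertex $x$ of $S$, $h$ maps $N^+(x)$ onto $N^+(h(x))$;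
\item[(iii)] $h$ is finite-to-one: $h^{-1}(v)$ is finite for every vertex $v$ of $G$.
\end{itemize}
\end{definition}

In particular, every $\mathcal I_f[\mathbb Y]$ is infinite. Condition (ii) lets kernels be pulled back: by \eqref{eq:kernel}, if $K$ is a kernel of $G$, then $h^{-1}(K)$ is a kernel of $S$. If all lengths $\ell(m,n)$ are odd, then $S$ has no kernel, and hence neither has $G$. Indeed, internal vertices of $P_{m,n}$ have out-degree $1$ in $S$, so membership in a kernel of $S$ alternates from the second to the last vertex of $P_{m,n}$. If $\ell(m,n)$ is odd, this is an even number of changes, so the second vertex belongs to the kernel iff $n$ does. A kernel of $S$ would therefore satisfy the equations \eqref{eq:kernel} of $\mathbb Y$ on $\mathbb N$.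

Without condition (iii), already a ray $r_0\to r_1\to\cdots$ with no further edges would qualify, although it has the kernel $\{r_0,r_2,\dots\}$: with $\ell(m,n)=n-m$, the map $n\mapsto r_n$ extends to a map satisfying (i) and (ii). This map is not finite-to-one, and no homomorphism $h$ from a subdivision $S$ to this ray is. Indeed, if $h(0)=r_d$, then $h(n)=r_m$ with $m\ge d+n$, because $S$ has a walk of length at least $n$ from $0$ to $n$. So for each $n\ge2$ the image of $P_{0,n}$ runs through $r_{d+1}$, at an internal vertex of $P_{0,n}$, and $h^{-1}(r_{d+1})$ is infinite. The single vertex $r_{d+1}$ is a bottleneck. Finite bottlenecks will be our only tool for excluding $\mathcal I_f[\mathbb Y]$.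

\begin{conjecture}[\cite{source}]
If a digraph contains no odd cycle and no $\mathcal I_f[\mathbb Y]$, then it has a kernel.
\end{conjecture}

There is reason to expect this. An acyclic digraph without rays has a kernel, by recursion along out-neighbors. So does an acyclic digraph in which all out-degrees are finite, by compactness (both follow from Theorem~\ref{thm:uniform} below). Hence the failure in the acyclic case requires rays together with infinite out-degrees. In $\mathbb Y$ they are combined in the strongest way, each vertex being joined to a whole tail of one ray, and forbidding $\mathcal I_f[\mathbb Y]$ looks like a way of forbidding this combination. Nevertheless, the conjecture is false.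

\subsection{Results}

Let $\omega=\mathbb N$, and let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, which we call \emph{nodes}. We write $|s|$ for the length of $s$, $sk$ for $s$ extended by the entry $k$ (a \emph{child} of $s$), and $\xi{\restriction}d$ for the initial segment of length $d$ of $\xi\in\omega^\omega$. A node counts as an initial segment and as an extension of itself.

\begin{theorem}\label{thm:main}
There is a digraph $G$ with $2^{\aleph_0}$ vertices such that
\begin{enumerate}
\item[(1)] $G$ has no directed cycles;
\item[(2)] there is no finite-to-one homomorphism from any subdivision of $\mathbb Y$ into $G$; in particular $G$ contains no $\mathcal I_f[\mathbb Y]$;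
\item[(3)] $G$ has no kernel.
\end{enumerate}
Consequently Conjecture~\textup{(W)} is false.
\end{theorem}

The proof is in ZFC; choice is used to pick one representative from each class of sequences in $\omega^\omega$ under eventual equality. The digraph encodes an unsolvable system of Boolean equations whose dependence graph is countable.

\begin{theorem}\label{thm:system}
Let $D$ be the countable acyclic digraph on $\omega^{<\omega}\times\omega$ whose edges are
\[
(s,l)\to(sk,i)\qquad\text{for } s\in\omega^{<\omega},\ k,l,i\in\omega,\ k\ge l .
\]
There is no finite-to-one homomorphism from a subdivision of $\mathbb Y$ into $D$. Yet, with $J_l=\{(k,i)\in\omega\times\omega: k\ge l\}$, there are functions $\Phi_l:2^{J_l}\to\{0,1\}$ for $l\in\omega$ such that no $e:\omega^{<\omega}\times\omega\to\{0,1\}$ satisfies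
\[
e(s,l)=\Phi_l\big((e(sk,i))_{(k,i)\in J_l}\big)\qquad\text{for all } s\in\omega^{<\omega},\ l\in\omega .
\]
\end{theorem}

Here the equation at $(s,l)$ reads only the values at the out-neighbors of $(s,l)$ in $D$.

A vertex $u$ \emph{dominates} a ray $R$ if there are infinitely many paths from $u$ to $R$, pairwise disjoint except at $u$. A \emph{semikernel} is an independent set $L$ such that every out-neighbor of a vertex of $L$ has an out-neighbor in $L$.

\begin{theorem}\label{thm:strong}
The digraph $G$ of Theorem~\textup{\ref{thm:main}} also has the following property.
\begin{itemize}
\item[(S)] For every vertex $u$ and every ray $R$ there are a finite set $P\not\ni u$ and a tail $R'$ of $R$ such that every path from $u$ to $R'$ meets $P$. In particular, no vertex dominates any ray.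
\end{itemize}
Moreover, $G$ has a nonempty induced subgraph $G'$ that satisfies \textup{(1)}, \textup{(2)}, \textup{(S)} and has no kernel, and not even a nonempty semikernel.
\end{theorem}

In (S) the set $P$ depends on $u$ and $R$. A set depending on $u$ alone would be too much to ask.

\begin{theorem}\label{thm:uniform}
Let $G$ be an acyclic digraph such that every vertex $v$ has a finite set $P_v\not\ni v$ meeting every ray that starts at $v$. Then $G$ has a kernel.
\end{theorem}

Taking $P_v=\emptyset$ covers acyclic digraphs without rays, and $P_v=N^+(v)$ covers those with finite out-degrees. Our counterexample has $2^{\aleph_0}$ vertices; whether Conjecture~(W) holds for countable digraphs is not decided here.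

\section{The idea: descent through bottlenecks}\label{sec:idea}

Condition \eqref{eq:kernel} is a system of equations with one special Boolean function. It is easier to begin with arbitrary Boolean functions and translate into kernels afterwards.

\begin{definition}
A \emph{Boolean system} on a digraph $D$ consists of a function $\Phi_u:2^{N^+(u)}\to\{0,1\}$ for each vertex $u$. A \emph{solution} is a map $e:V(D)\to\{0,1\}$ with $e(u)=\Phi_u(e{\restriction}N^+(u))$ for all $u$.
\end{definition}

Here is a simple way to make a system on an acyclic digraph unsolvable. For $e\in2^\omega$ let $\mu(e)$ be the number of ones before the first zero of $e$, and let $\mu(111\dots)=0$. Let $F:2^\omega\to2^\omega$ prefix the digit $1$ to its argument, except that $F(111\dots)=1000\dots$. Then $\mu(F(e))=1+\mu(e)$ for all $e$. So no sequence $e_0,e_1,\dots$ in $2^\omega$ satisfies $e_n=F(e_{n+1})$ for all $n$, because $\mu(e_0)>\mu(e_1)>\cdots$ would be an infinite descent in $\omega$. The equations $e_n=F(e_{n+1})$ form a Boolean system on $\omega\times\omega$, where the vertex $(n,l)$ carries the bit $e_n(l)$ and has edges to all $(n+1,i)$.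

This dependence graph, however, contains a subdivision of $\mathbb Y$, which is itself an $\mathcal I_f[\mathbb Y]$. Take the vertices $(m,0)$, choose an injection $(m,n)\mapsto\iota(m,n)\ge1$ on pairs $m<n$, and connect $(m,0)$ to $(n,0)$ through the vertices $(j,\iota(m,n))$ with $m<j<n$. The infinitely many bits at each level, which carry the unbounded number $\mu(e_n)$, also provide infinitely many disjoint routes.

To create bottlenecks we let the chain branch into the tree $\omega^{<\omega}$, put infinitely many bits $e_s(0),e_s(1),\dots$ at every node $s$, and restrict what each bit may read: \emph{bit $l$ of node $s$ reads all bits of the children $sk$ with $k\ge l$, and nothing of the children $sk$ with $k<l$}. This is the digraph $D$ of Theorem~\ref{thm:system}. Only the $k+1$ bits $(t,0),\dots,(t,k)$ read anything at the child $tk$ (Figure~\ref{fig:D}). So a path that follows a given branch of the tree must pass, at each intermediate node, through a finite set that depends only on the branch.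

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,xscale=1.15,yscale=0.85]
\foreach \x in {0,1}
  \node[circle,fill=black,inner sep=2pt,label=left:{$(t,\x)$}] (b\x) at (0,-\x) {};
\foreach \x in {2,3}
  \node[circle,draw,inner sep=2pt,label=left:{$(t,\x)$}] (b\x) at (0,-\x) {};
\foreach \x in {0,2,3}
  \node[draw,minimum width=2.4cm] (c\x) at (5,-\x) {all bits of $t\x$};
\node[draw,very thick,minimum width=2.4cm] (c1) at (5,-1) {all bits of $t1$};
\foreach \x/\y in {0/0,0/2,0/3,1/2,1/3,2/2,2/3,3/3}
  \draw[->,gray] (b\x) -- (c\y.west);
\draw[->,very thick] (b0) -- (c1.west);
\draw[->,very thick] (b1) -- (c1.west);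
\node at (0,-3.9) {$\vdots$};
\node at (5,-3.9) {$\vdots$};
\end{tikzpicture}
\caption{The out-edges of the vertices $(t,l)$ at one node $t$ in the digraph $D$: the vertex $(t,l)$ has edges to all vertices at the child $tk$ if $k\ge l$, and to none of them if $k<l$. An arrow stands for infinitely many edges. Only the two black vertices have edges to the child $t1$ (thick arrows); in general only $k+1$ vertices at $t$ have edges to the child $tk$.}
\label{fig:D}
\end{figure}

We still want a descent: a decoder $\mu:2^\omega\to\omega$ such that in every solution each node $s$ satisfies $\mu(e_s)=1+\mu(e_{sk})$ for \emph{some} child $sk$. The child may vary with the solution, since any infinite descent is contradictory. Whether this is possible is a question about a single node, to which we turn now.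

\section{Reading a sequence through its tails}

Write $x(k)=\mu(e_{sk})$. The bits at $s$ must jointly encode $1+x(k)$ for some $k$, although bit $l$ sees only the tail $x{\restriction}[l,\infty)$.

\begin{lemma}[Tail readout]\label{lem:readout}
There are functions $T_l:\omega^{[l,\infty)}\to\{0,1\}$ for $l\in\omega$, and a function $\mu:2^\omega\to\omega$, such that for every $x\in\omega^\omega$ the sequence $e\in2^\omega$ given by $e(l)=T_l(x{\restriction}[l,\infty))$ satisfies
\[
\mu(e)=1+x(k)\quad\text{for some } k\in\omega .
\]
\end{lemma}

The position $k$ cannot be bounded in advance, even for sequences with a fixed tail. Suppose $k\le N$ always worked. For $q\in\omega$ let $x_q$ be constantly $q$ on $[0,N]$ and zero afterwards. Only bits $0,\dots,N$ can change with $q$, so the $x_q$ yield at most $2^{N+1}$ sequences $e$, whereas $\mu(e)=1+q$ would take infinitely many values. The bits must therefore agree on a position $k$ that depends on $x$, and they must convey $x(k)$ although almost none of them sees it. What every tail of $x$ determines is the class of $x$ under eventual equality. So all bits can agree on a \emph{guess} for $x$, namely a chosen representative of that class, and this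 guess is correct from some point on.

\begin{proof}
For $x,y\in\omega^\omega$ write $x\sim y$ if $x(k)=y(k)$ for all but finitely many $k$. By the axiom of choice fix $\rho:\omega^\omega\to\omega^\omega$ with $\rho(x)\sim x$ for all $x$, and $\rho(x)=\rho(y)$ whenever $x\sim y$. Fix an injection $c:\omega^\omega\to2^\omega$.

\emph{The functions $T_l$.} Given $z\in\omega^{[l,\infty)}$, let $\hat z\in\omega^\omega$ extend $z$ by $\hat z(k)=0$ for $k<l$, and put $r=\rho(\hat z)$. Define
\begin{align*}
T_l(z)&=c(r)(j) &&\text{if } l=2j,\\
T_l(z)&=1\iff z(k)=r(k)\text{ for all }k\ge l &&\text{if } l=2j+1 .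
\end{align*}
The even bits record the guess, and the odd bits record from where on it is correct.

\emph{The decoder.} Let $e\in2^\omega$. Suppose that there is $r\in\omega^\omega$ with $e(2j)=c(r)(j)$ for all $j$ (it is unique, since $c$ is injective), and that $e(2j+1)=1$ for some $j$. Then let $j_0$ be the least such $j$ and put $\mu(e)=1+r(2j_0+1)$. Otherwise put $\mu(e)=0$.

\emph{Verification.} Let $x\in\omega^\omega$, $r=\rho(x)$, and $e(l)=T_l(x{\restriction}[l,\infty))$. For $z=x{\restriction}[l,\infty)$ the sequence $\hat z$ differs from $x$ in at most $l$ places. So $\rho(\hat z)=r$ for every $l$: all bits use the same guess. Hence $e(2j)=c(r)(j)$ for all $j$, and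
\[
e(2j+1)=1\iff x(k)=r(k)\text{ for all }k\ge2j+1 .
\]
Since $r\sim x$, some $j$ has $e(2j+1)=1$; let $j_0$ be the least. Then $\mu(e)=1+r(2j_0+1)=1+x(2j_0+1)$.
\end{proof}

For example, if $x$ differs from $r=\rho(x)$ exactly at the places $0$ and $2$, then $e(1)=0$ because of the disagreement at place $2$, and $e(3)=e(5)=\cdots=1$. So $\mu(e)=1+r(3)=1+x(3)$, although the bits $e(4),e(5),\dots$ do not see $x(3)$ at all.

\section{The unsolvable system on $D$}

Let $D$ be as in Theorem~\ref{thm:system}. The out-neighbors of $(s,l)$ are the vertices $(sk,i)$ with $k\ge l$ and $i\in\omega$, that is, with $(k,i)\in J_l$. So we regard $y\in2^{N^+(s,l)}$ as a sequence $(y_k)_{k\ge l}$ of elements $y_k\in2^\omega$, where $y_k(i)=y(sk,i)$. With $T_l$ and $\mu$ as constructed in the proof of Lemma~\ref{lem:readout}, put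
\begin{equation}\label{eq:Phi}
\Phi_{(s,l)}(y)=\Phi_l(y)=T_l\big((\mu(y_k))_{k\ge l}\big).
\end{equation}

\begin{lemma}\label{lem:unsolvable}
The Boolean system \eqref{eq:Phi} on $D$ has no solution.
\end{lemma}

\begin{proof}
Let $e$ be a solution, and write $e_s\in2^\omega$ for the sequence $e_s(l)=e(s,l)$. Fix a node $s$ and put $x(k)=\mu(e_{sk})$. The equations at $(s,0),(s,1),\dots$ say that $e_s(l)=T_l(x{\restriction}[l,\infty))$ for all $l$. By Lemma~\ref{lem:readout} there is $k$ with $\mu(e_s)=1+x(k)=1+\mu(e_{sk})$. Thus every node $s$ has a child $sk$ with $\mu(e_{sk})<\mu(e_s)$. Iterating from the empty sequence gives an infinite strictly decreasing sequence of natural numbers, a contradiction.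
\end{proof}

\section{From Boolean equations to kernels}

By \eqref{eq:kernel}, kernels compute the function ``no input is true'' of the out-neighbors. Every Boolean function, of infinitely many variables if need be, is obtained by composing such functions: $\Phi(y)=1$ iff $y$ equals no $a\in\Phi^{-1}(0)$, and $y=a$ holds iff none of the conditions ``$y(w)=1$'' (for $a(w)=0$) and ``$y(w)=0$'' (for $a(w)=1$) holds. This leads to the following construction.

Given a Boolean system $\Phi=(\Phi_u)_{u\in V(D)}$ on $D$, let $G(D,\Phi)$ have the distinct vertices
\[
v_u,\quad \bar v_u\quad (u\in V(D)),\qquad g_{u,a}\quad (u\in V(D),\ a\in\Phi_u^{-1}(0)),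
\]
and the edges
\begin{itemize}
\item $\bar v_u\to v_u$;
\item $v_u\to g_{u,a}$ for each $a\in\Phi_u^{-1}(0)$;
\item for each $w\in N^+(u)$: $g_{u,a}\to v_w$ if $a(w)=0$, and $g_{u,a}\to\bar v_w$ if $a(w)=1$.
\end{itemize}
For instance, let $N^+(u)=\{p,q\}$ and $\Phi_u(y)=1$ iff $y(p)=y(q)$. Then $v_u$ has two out-neighbors. The one for $a=(1,0)$ has edges to $\bar v_p$ and $v_q$, and the one for $a=(0,1)$ has edges to $v_p$ and $\bar v_q$. In a kernel, the first is chosen iff $p$ is true and $q$ is false, the second iff $p$ is false and $q$ is true, and $v_u$ iff neither is chosen.

\begin{proposition}\label{prop:simulation}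
$G(D,\Phi)$ has a kernel if and only if the system $\Phi$ has a solution.
\end{proposition}

\begin{proof}
For a set $K$ of vertices of $G(D,\Phi)$ define $e:V(D)\to\{0,1\}$ by $e(u)=1$ iff $v_u\in K$. We evaluate \eqref{eq:kernel} at each type of vertex.
\begin{itemize}
\item At $\bar v_u$ it says that $\bar v_u\in K$ iff $e(u)=0$.
\item Given this, at $g_{u,a}$ it says that $g_{u,a}\in K$ iff, for all $w\in N^+(u)$, $e(w)=0$ when $a(w)=0$, and $\bar v_w\notin K$, that is, $e(w)=1$, when $a(w)=1$. In other words, $g_{u,a}\in K$ iff $a=e{\restriction}N^+(u)$.
\item Given this, at $v_u$ it says that $e(u)=1$ iff no $a\in\Phi_u^{-1}(0)$ equals $e{\restriction}N^+(u)$, that is, iff $\Phi_u(e{\restriction}N^+(u))=1$.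
\end{itemize}
So if $K$ is a kernel, $e$ is a solution. Conversely, given a solution $e$, let $K$ be the set defined by $v_u\in K\iff e(u)=1$ and by the first two items. Then \eqref{eq:kernel} holds at all $\bar v_u$ and $g_{u,a}$ by definition, and at all $v_u$ because $e$ is a solution, so $K$ is a kernel.
\end{proof}

From now on, $\Phi$ is the system \eqref{eq:Phi} on $D$ and
\[
G=G(D,\Phi).
\]
By Lemma~\ref{lem:unsolvable} and Proposition~\ref{prop:simulation}, $G$ has no kernel. This is part (3) of Theorem~\ref{thm:main}.

\section{Bottlenecks}

It remains to see that the bottlenecks of $D$ survive in $G$ and that they exclude finite-to-one images of subdivisions of $\mathbb Y$. We isolate what is used, so that $D$ and $G$ are treated together: walks climb the tree $\omega^{<\omega}$ one step at a time, they cannot stay at a node forever, and a walk that enters a node can leave it toward a given child only through a finite set.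

\begin{definition}
Let $H$ be a digraph and $\pi:V(H)\to\omega^{<\omega}$. A vertex $x$ with $\pi(x)=s$ is said to lie \emph{over} $s$. We say that $\pi$ \emph{has bottlenecks} if the following hold.
\begin{itemize}
\item[(B1)] For every edge $x\to y$, either $\pi(y)=\pi(x)$, or $\pi(y)=\pi(x)k$ for some $k\in\omega$.
\item[(B2)] There is no infinite walk all of whose vertices lie over the same node.
\item[(B3)] For every node $t$ and every $k\in\omega$ there is a finite set $Q(t,k)$ of vertices over $t$ such that every walk that starts at a vertex not over $t$ and uses an edge from a vertex over $t$ to a vertex over $tk$ contains a vertex of $Q(t,k)$.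
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:haveB}
For $D$, the map $(s,l)\mapsto s$ has bottlenecks. For $G$, the map sending $v_u$, $\bar v_u$, $g_{u,a}$ with $u=(s,l)$ to $s$ has bottlenecks.
\end{lemma}

\begin{proof}
For $D$, each edge extends the node by exactly one entry, which gives (B1) and (B2). An edge from over $t$ to over $tk$ starts at some $(t,l)$ with $l\le k$, so (B3) holds with $Q(t,k)=\{(t,l):l\le k\}$.

For $G$, the edges $\bar v_u\to v_u$ and $v_u\to g_{u,a}$ do not change the node, and an edge starting at $g_{u,a}$ extends it by one entry, since it goes to $v_w$ or $\bar v_w$ with $u\to w$ in $D$. This gives (B1). Inside a node all edges are of the first two kinds, so a walk has at most three consecutive vertices over the same node, which gives (B2). Finally, consider a walk that starts at a vertex not over $t$ and uses an edge from over $t$ to over $tk$. This edge starts at some $g_{u,a}$ with $u=(t,l)$ and $l\le k$. The vertex $g_{u,a}$ lies over $t$, so it is not the first vertex of the walk, and its only in-neighbor is $v_u$. So the walk contains $v_u$, and (B3) holds with $Q(t,k)=\{v_{(t,l)}:l\le k\}$.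
\end{proof}

Using $v_u$ rather than $g_{u,a}$ is essential here, since there can be infinitely many $g_{u,a}$ for one $u$. This is why (B3) considers only walks that start at a vertex not over $t$.

\begin{proposition}\label{prop:bottlenecks}
Let $\pi:V(H)\to\omega^{<\omega}$ have bottlenecks. Then:
\begin{itemize}
\item[(a)] $H$ has no directed cycles, and along every infinite walk $x_0x_1\dots$ the nodes $\pi(x_i)$ are initial segments of a unique $\xi\in\omega^\omega$ and their lengths tend to infinity;
\item[(b)] for $\xi\in\omega^\omega$ and $d\in\omega$, the finite set $Q=Q(\xi{\restriction}(d+1),\xi(d+1))$ meets every walk from a vertex over $\xi{\restriction}d$ to a vertex over $\xi{\restriction}m$ with $m\ge d+2$;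
\item[(c)] there is no finite-to-one homomorphism from a subdivision of $\mathbb Y$ into $H$;
\item[(d)] $H$ has property \textup{(S)} of Theorem~\textup{\ref{thm:strong}}.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By (B1), each node along a walk is an initial segment of the next, so lengths never decrease. If they were bounded along an infinite walk, the node would be eventually constant, contradicting (B2). This proves the second statement. Running around a directed cycle forever would give an infinite walk with bounded lengths, so there is no directed cycle.

(b) The nodes along such a walk are initial segments of $\xi{\restriction}m$, and their lengths increase in steps of at most one from $d$ to $m\ge d+2$. So the walk uses an edge from over $\xi{\restriction}(d+1)$ to over $\xi{\restriction}(d+2)$. Its first vertex lies over $\xi{\restriction}d$, hence not over $\xi{\restriction}(d+1)$. Now apply (B3).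

(c) This is the argument given for a ray in the introduction. Let $h$ be a finite-to-one homomorphism from a subdivision $S$ into $H$. The image of the concatenation $P_{0,1}P_{1,2}P_{2,3}\cdots$ is an infinite walk in $H$. By (a) there is $\xi\in\omega^\omega$ such that $h(n)$ lies over an initial segment of $\xi$ whose length tends to infinity with $n$. Let $h(0)$ lie over $\xi{\restriction}d$ and let $Q$ be as in (b). For all large $n$, $h(n)$ lies over some $\xi{\restriction}m$ with $m\ge d+2$. The image of $P_{0,n}$ is a walk from $h(0)$ to $h(n)$, so by (b) $P_{0,n}$ has a vertex $z_n$ with $h(z_n)\in Q$. Since $h(z_n)$ lies over $\xi{\restriction}(d+1)$, while $h(0)$ and $h(n)$ do not, $z_n$ is an internal vertex of $P_{0,n}$. Hence the $z_n$ are pairwise distinct. So infinitely many vertices of $S$ are mapped into the finite set $Q$, contradicting that $h$ is finite-to-one.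

(d) Let $u$ be a vertex over $s$ with $|s|=d$, let $R$ be a ray, and let $\xi$ be given by (a) for $R$.

If $s\ne\xi{\restriction}d$, let $R'$ be a tail of $R$ whose nodes all have length at least $d$. A vertex reachable from $u$ lies over an extension of $s$, and the vertices of $R'$ lie over extensions of $\xi{\restriction}d\neq s$. As $|s|=d$, no node extends both $s$ and $\xi{\restriction}d$. So there is no path from $u$ to $R'$, and $P=\emptyset$ works.

If $s=\xi{\restriction}d$, let $R'$ be a tail of $R$ whose nodes all have length at least $d+2$, and let $P=Q$ as in (b). Then every path from $u$ to $R'$ meets $P$, and $u\notin P$ because the vertices of $P$ lie over $\xi{\restriction}(d+1)$.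

Finally, suppose that $u$ dominates $R$, and take $P$ and $R'$ as above. Among infinitely many paths from $u$ to $R$ that are pairwise disjoint except at $u$, at most one ends at $u$, and the others have distinct endpoints. Since only finitely many vertices of $R$ are not in $R'$, infinitely many of these paths end in $R'$. Each of these meets $P$, in a vertex other than $u$, and these vertices are distinct, contradicting that $P$ is finite.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:system}}]
The digraph $D$ is countable. It is acyclic and receives no finite-to-one homomorphism from a subdivision of $\mathbb Y$ by Lemma~\ref{lem:haveB} and Proposition~\ref{prop:bottlenecks}. The system \eqref{eq:Phi} is unsolvable by Lemma~\ref{lem:unsolvable}.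
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Part (3) was shown in the previous section. Part (1) and the first statement of (2) hold by Lemma~\ref{lem:haveB} and Proposition~\ref{prop:bottlenecks}. If a subgraph of $G$ were an $\mathcal I_f[\mathbb Y]$, then by (i) and (iii) its map $h$ would be a finite-to-one homomorphism from a subdivision of $\mathbb Y$ into $G$. So $G$ contains no $\mathcal I_f[\mathbb Y]$; condition (ii) is not needed.

It remains to count the vertices. Since $D$ is countable and each set $2^{N^+(u)}$ has size $2^{\aleph_0}$, there are at most $2^{\aleph_0}$ of them. For the lower bound let $u=(\emptyset,1)$; we find $2^{\aleph_0}$ elements $y=(y_k)_{k\ge1}$ of $\Phi_u^{-1}(0)$. In the notation of the proof of Lemma~\ref{lem:readout}, fix $r$ in the range of $\rho$, say $r=\rho(z)$. Then $r\sim z$, so $\rho(r)=\rho(z)=r$.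

The function $\mu$ is onto: $\mu(000\dots)=0$, and for $q\in\omega$ any $e$ with $e(1)=1$ whose even bits are $c(r')$ for some $r'$ with $r'(1)=q$ has $j_0=0$ and $\mu(e)=1+q$. So for each $k\ge2$ we may fix $y_k$ with $\mu(y_k)=r(k)$. Let $y_1$ have even bits $c(r)$ and $y_1(1)=1$, with the bits $y_1(3),y_1(5),\dots$ arbitrary. This leaves $2^{\aleph_0}$ choices, and $\mu(y_1)=1+r(1)$ for each of them. The sequence $(\mu(y_k))_{k\ge1}$, padded by $0$ at place $0$, is then eventually equal to $r$. So the guess used by $T_1$ is $\rho(r)=r$, and it is wrong at place $1$. Hence $\Phi_u(y)=T_1((\mu(y_k))_{k\ge1})=0$.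
\end{proof}

\section{No nonempty semikernel}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:strong}}]
Property (S) holds by Lemma~\ref{lem:haveB} and Proposition~\ref{prop:bottlenecks}(d). To obtain $G'$, we remove from $G$ as large a partial solution as possible. For a set $L$ of vertices let $N^+(L)=\bigcup_{u\in L}N^+(u)$, and let $N^-(L)$ be the set of vertices with an out-neighbor in $L$. A semikernel is then an independent set $L$ with $N^+(L)\subseteq N^-(L)$. The empty set is a semikernel, and the union of a chain of semikernels is a semikernel. By Zorn's lemma there is a maximal semikernel $L$ of $G$. Let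
\[
G'=G-\big(L\cup N^-(L)\big).
\]
Since $L$ is independent but not a kernel, some vertex outside $L$ is not in $N^-(L)$, so $G'\ne\emptyset$.

Suppose $L'\ne\emptyset$ is a semikernel of $G'$. We claim that $L\cup L'$ is a semikernel of $G$. There is no edge from $L'$ to $L$, since $L'\cap N^-(L)=\emptyset$. There is no edge from $L$ to $L'$, since $N^+(L)\subseteq N^-(L)$ is disjoint from $L'$. So $L\cup L'$ is independent. Out-neighbors of $L$ lie in $N^-(L)$. An out-neighbor $w$ of a vertex of $L'$ is not in $L$; so either $w\in N^-(L)$, or $w$ is a vertex of $G'$ and $w\in N^-(L')$. This proves the claim, which contradicts the maximality of $L$. So $G'$ has no nonempty semikernel.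

A kernel $K$ of $G'$ would be nonempty, because $G'\neq\emptyset$ and $K$ is absorbing. It would also be a semikernel: an out-neighbor of a vertex of $K$ is not in $K$ by independence, so it has an out-neighbor in $K$. Hence $G'$ has no kernel. Properties (1) and (2) pass to subgraphs, and so does (S), on replacing $P$ by its intersection with the vertex set of the subgraph.
\end{proof}

\section{Uniform bottlenecks give kernels}

Property (S) has the form ``for every vertex and every ray there is a finite set.'' The hypothesis of Theorem~\ref{thm:uniform} is what one gets by interchanging the last two quantifiers.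

\begin{remark}
For a vertex $u$ of an acyclic digraph and a finite set $P\not\ni u$, the following are equivalent: (U) every ray $R$ has a tail $R'$ such that every path from $u$ to $R'$ meets $P$; (U$'$) $P$ meets every ray starting at $u$. Given (U) and a ray $R$ from $u$, the segment of $R$ from $u$ to the first vertex of $R'$ meets $P$. Given (U$'$) and a ray $R$, let $R'$ be a tail of $R$ disjoint from $P$. A path from $u$ to $R'$ avoiding $P$ could be continued along $R'$ to a ray from $u$ avoiding $P$. So by Theorem~\ref{thm:uniform}, the digraph $G$ of Theorem~\ref{thm:main} has a vertex $u$ for which no single finite set $P\not\ni u$ serves in (S) for all rays $R$.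
\end{remark}

The hypotheses of Theorem~\ref{thm:uniform} are all needed. A directed $3$-cycle has no rays, so $P_v=\emptyset$ meets the requirement, but it has no kernel. In $\mathbb Y$, which has no kernel, the infinite sets $P_v=N^+(v)$ and the sets $P_v=\{v\}$, which contain $v$, both meet every ray from $v$.

We recall how recursion is used. In a digraph without infinite walks, every nonempty set of vertices contains a vertex with no out-neighbor in the set. Hence a function can be defined, uniquely, by prescribing its value at each $u$ in terms of its values on $N^+(u)$. The idea of the proof is that there are no infinite walks among the vertices that can be reached from $v$ while avoiding the finite set $P_v$. So on these vertices a kernel is determined by the finitely many bits on $P_v$, and compactness glues the local solutions.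

\begin{proof}[Proof of Theorem~\textup{\ref{thm:uniform}}]
Let $V$ be the vertex set of $G$. For $v\in V$ let $R_v$ be the set of vertices reachable from $v$ in $G-P_v$. Here $v\notin P_v$ is used: it ensures $v\in R_v$. The sets $R_v$ and $P_v$ are disjoint, and if $u\in R_v$, then $N^+(u)\subseteq R_v\cup P_v$.

\emph{Claim.} For all $v_1,\dots,v_m\in V$, the digraph $G[R_{v_1}\cup\dots\cup R_{v_m}]$ has no infinite walk.

Since $G$ is acyclic, an infinite walk is a ray; suppose $x_0x_1\dots$ is one in this digraph. For some $i$ we have $x_n\in R_{v_i}$ for infinitely many $n$. For each such $n$, take a path from $v_i$ to $x_n$ in $G-P_{v_i}$ and continue it by $x_{n+1}x_{n+2}\dots$. This is an infinite walk, hence a ray, starting at $v_i$, so it meets $P_{v_i}$. The path up to $x_n$ avoids $P_{v_i}$, so $x_{n'}\in P_{v_i}$ for some $n'>n$. As $n$ can be arbitrarily large, the ray $x_0x_1\dots$ meets the finite set $P_{v_i}$ infinitely often, a contradiction.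

\emph{Local solutions.} By the claim with $m=1$, recursion on $G[R_v]$ shows that for each $\tau\in2^{P_v}$ there is a unique function $f_{v,\tau}:R_v\cup P_v\to\{0,1\}$ that extends $\tau$ and satisfies, for all $u\in R_v$,
\[
f_{v,\tau}(u)=1\iff f_{v,\tau}(w)=0\text{ for all }w\in N^+(u).
\]
For $v\in V$ and $u\in R_v$ let
\[
C(v,u)=\{p\in2^V:\ p(u)=f_{v,\,p\restriction P_v}(u)\}.
\]
Membership in $C(v,u)$ depends only on the finitely many coordinates in $P_v\cup\{u\}$, so $C(v,u)$ is clopen in the product space $2^V$.

\emph{Finite intersections are nonempty.} Consider finitely many of these sets, with first arguments among $v_1,\dots,v_m$, and put $R=R_{v_1}\cup\dots\cup R_{v_m}$. Let $p=0$ outside $R$, and on $R$ define $p$ by recursion on $G[R]$, which has no infinite walk by the claim: for $u\in R$, let $p(u)=1$ iff $p(w)=0$ for all $w\in N^+(u)$. For each $i$, the restriction of $p$ to $R_{v_i}\cup P_{v_i}$ extends $p{\restriction}P_{v_i}$ and satisfies the equations defining $f_{v_i,\,p\restriction P_{v_i}}$, whatever values $p$ takes on $P_{v_i}$. By uniqueness the two functions are equal. So $p$ lies in all of the given sets.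

\emph{Compactness.} Since $2^V$ is compact, some $p$ lies in all sets $C(v,u)$. Let $v\in V$. Then $p=f_{v,\,p\restriction P_v}$ on $R_v$, and trivially on $P_v$. Since $v\in R_v$ and $N^+(v)\subseteq R_v\cup P_v$, the equation for $f_{v,\,p\restriction P_v}$ at $v$ says that $p(v)=1$ iff $p(w)=0$ for all $w\in N^+(v)$. By \eqref{eq:kernel}, $p^{-1}(1)$ is a kernel.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Reference Patterns Of Semantic Paradoxes And The Problem Of Their Graph-Theoretic Characterization},
\url{https://edoc.ub.uni-muenchen.de/35655/1/Beringer_Timo.pdf}.
\end{thebibliography}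

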